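# Five shortest paths between farthest points of a convex surface

## 1. Farthest points on flat spots

Take a convex surface and two points on it that are as far apart as possible, where distance is measured along the surface. How many shortest paths join them? Problem 3 of the paper "Points Joined By Three Shortest Paths On Convex Surfaces" asks whether, for most convex surfaces, the answer is exactly three. We begin in the situation where everything can be computed, namely when both points lie in flat parts of the surface, and only later ask what happens in general.

**Definition (surfaces and segments).** A *convex surface* is the boundary $S=\partial K$ of a compact convex set $K\subset\mathbb R^3$ with nonempty interior. The *intrinsic distance* $d(p,q)$ is the infimum of the lengths of curves on $S$ joining $p,q$. A *segment* is a curve on $S$ whose length equals the intrinsic distance of its endpoints. The intrinsic diameter is written $D$, and a *farthest pair* is a pair $x,y$ with $d(x,y)=D$.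

On the unit sphere $D=\pi$, the farthest pairs are the pairs of antipodal points, and each is joined by infinitely many segments, the meridians.

Radial projection from an interior point of $K$ is a bi-Lipschitz map from $S$ to a sphere, because the radial function of $K$ is positive and Lipschitz. So $d(p,q)\le C|p-q|$, and $d$ is continuous on $S\times S$. By the Arzelà–Ascoli theorem any two points are joined by a segment, and any sequence of segments, parametrized on $[0,1]$ with constant speed, has a uniformly convergent subsequence. Its limit $c$ is again a segment, since the identity $d(c(\tau),c(\tau'))=|\tau-\tau'|L$ passes to the limit. We say that segments *subconverge* to segments.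

**Definition (flat point).** A point $x\in S$ is *flat* if for some $r>0$ the ball $B(x,r)$ with the metric $d$ is isometric to a Euclidean disc of radius $r$.

An interior point $x$ of a planar face is flat. Indeed, on a face $d$ is the Euclidean distance, since chords lie in $S$; and if the face contains the disc of radius $r$ about $x$, a path from $x$ of length $<r$ cannot leave this disc, so $B(x,r)$ is this disc. On a polyhedral surface every point that is not a vertex is flat: for a point $x$ on an edge and $r$ small, unfold the two faces so that the $3r$-neighborhood of $x$ becomes a Euclidean disc; a curve from a point of $B(x,r)$ that leaves this neighborhood has length at least $2r$, so for two points of $B(x,r)$ the distance is the Euclidean one. A vertex of a cube is not flat: the angles around it add up to $3\pi/2$.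

Let $x,y$ be flat, $d(x,y)=D$. We fix $\rho<D/8$ such that the $3\rho$-balls about $x$ and $y$ are Euclidean discs, identify them with discs in planes $T_x,T_y$, and write $x+a$ for the point with position vector $a\in T_x$. Inside such a disc segments are straight. For a segment $\gamma$ from $x$ to $y$ let $u_\gamma\in T_x$ and $v_\gamma\in T_y$ be its unit directions at $x$ and at $y$, **both pointing into** $\gamma$, and put
$$w_\gamma=(u_\gamma,v_\gamma)\in T_x\oplus T_y\cong\mathbb R^4 .$$

**Lemma 1 (balance at flat points).** Let $x,y$ be a farthest pair of $S$ consisting of flat points, and let $J$ be the set of all segments from $x$ to $y$. Then $0\in\operatorname{conv}\{w_\gamma:\gamma\in J\}$.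

**Proof.** The idea is to move both ends and use that the distance cannot grow. $J$ is compact and $\gamma\mapsto w_\gamma$ is continuous, because $x+\rho u_\gamma$ is the point of $\gamma$ at distance $\rho$ from $x$, and likewise at $y$. So the convex hull is compact. If it misses $0$, strict separation gives $(a,b)\in T_x\oplus T_y$ with $\langle u_\gamma,a\rangle+\langle v_\gamma,b\rangle<0$ for all $\gamma\in J$. For small $\tau>0$ put $x_\tau=x+\tau a$, $y_\tau=y+\tau b$, let $\sigma_\tau$ be a segment from $x_\tau$ to $y_\tau$ with directions $u_\tau,v_\tau$ at its ends, and let $q=x_\tau+\rho u_\tau$ and $q^*=y_\tau+\rho v_\tau$ be its points at distance $\rho$ from the ends. Since $\sqrt{\rho^2+s}\le\rho+s/(2\rho)$,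
$$|q-x|=|\rho u_\tau+\tau a|\le\rho+\tau\langle u_\tau,a\rangle+\tfrac{\tau^2|a|^2}{2\rho},$$
and similarly at $y$. By the triangle inequality, and as $d(q,q^*)=d(x_\tau,y_\tau)-2\rho$,
$$D\le|x-q|+d(q,q^*)+|q^*-y|\le d(x_\tau,y_\tau)+\tau\big(\langle u_\tau,a\rangle+\langle v_\tau,b\rangle\big)+C\tau^2 .$$
But $d(x_\tau,y_\tau)\le D$, so $\langle u_\tau,a\rangle+\langle v_\tau,b\rangle\ge-C\tau$. Let $\tau\to0$: $\sigma_\tau$ subconverges to some $\gamma\in J$, and $\langle u_\gamma,a\rangle+\langle v_\gamma,b\rangle\ge0$, a contradiction. $\square$

So there are weights $\lambda_\gamma\ge0$ of sum $1$, finitely many nonzero, with $\sum\lambda_\gamma u_\gamma=0$ **and** $\sum\lambda_\gamma v_\gamma=0$. If only two segments occur, their directions are opposite at both ends. If three occur with positive weights, the vectors $\lambda_iu_i$ put head to tail form a (possibly degenerate) triangle with sides $\lambda_1,\lambda_2,\lambda_3$; the same side lengths occur at $y$. Hence the three directions have the same mutual angles at $x$ as at $y$.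

**Example (a prism).** Let $T$ be an equilateral triangle of inradius $r$ and incenter $0$, and consider the surface of $T\times[0,h]$. A path from $(0,h)$ to $(0,0)$ has length $\ge r$ before it first meets the boundary of the top, length $\ge h$ while it comes down, and length $\ge r$ after it last meets the boundary of the bottom. So it has length $\ge h+2r$. Equality forces it to go straight to the midpoint of a side, vertically down, and straight to the center. The centers are therefore joined by exactly three segments, with $u_i=v_i=n_i$, the outward normals of the sides, and balance holds with weights $\frac13,\frac13,\frac13$ at both ends. (We do not claim that the centers are a farthest pair.) Here the weights at the two ends agree because the two ends are the same triangle.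

This suggests a surface where the two ends demand different weights.

## 2. A long frustum over two triangles with incompatible weights

Let $T_0,T_1\subset\mathbb R^2$ be triangles with incenter $0$: $T_0$ equilateral, $T_1$ with sides in ratio $5:5:6$. Let $r_0,r_1$ be the inradii, $n_1,n_2,n_3$ and $m_1,m_2,m_3$ the outward unit normals of the sides, and
$$p=(\tfrac13,\tfrac13,\tfrac13),\qquad q=(\tfrac5{16},\tfrac5{16},\tfrac38)$$
the side lengths divided by the perimeters. The sides of a triangle close up, so (rotating by a right angle) $\sum p_in_i=0$ and $\sum q_jm_j=0$. Any two of the $n_i$ are independent, so this is the only linear relation of the $n_i$ up to a factor; the same holds for the $m_j$. For $h>0$ let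
$$S_h=\partial\operatorname{conv}\big(T_0\times\{h\}\cup T_1\times\{0\}\big).$$
The *lateral surface* is $S_h$ minus the relative interiors of the two bases. Let $\rho_0(\xi)=\min_i(r_0-\langle\xi,n_i\rangle)$ be the distance of $\xi\in T_0$ from $\partial T_0$, and define $\rho_1$ on $T_1$ in the same way. Since $\sum p_i\langle\xi,n_i\rangle=0$, we have $\max_i\langle\xi,n_i\rangle\ge0$, so $\rho_0\le r_0$; likewise $\rho_1\le r_1$. Constants $C,C',c>0$ do not depend on $h$.

**Step 1 (the diameter is at least $h+r_0+r_1$).** A path from $(0,h)$ to $(0,0)$ has length $\ge r_0$ until its first point on $\partial T_0\times\{h\}$ and length $\ge r_1$ after its last point on $\partial T_1\times\{0\}$; in between its height drops by $h$.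

**Step 2 (lateral points are at distance at most $h+\frac{C^2}{2h}$).** This step shows that going around the side of a long frustum costs almost nothing beyond the height. The section at height $(1-t)h$ is $K_t=(1-t)T_0+tT_1$. Let $T_0,T_1$ contain the disc of radius $r$ and lie in the disc of radius $R$ about $0$; then so does every $K_t$. Let $R_t(\theta)\le R$ be the radial function of $K_t$. The gauge of $K_t$ is subadditive and at most $|\cdot|/r$, hence $\frac1r$-Lipschitz, and $1/R_t(\theta)$ is its value at $e^{i\theta}$. So
$$|R_t(\theta)-R_t(\theta')|=R_t(\theta)R_t(\theta')\Big|\tfrac1{R_t(\theta)}-\tfrac1{R_t(\theta')}\Big|\le\tfrac{R^2}r|\theta-\theta'| .$$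
For $a\in T_0$, $b\in T_1$ we have $(1-t')a+t'b=(1-t)a+tb+(t-t')(a-b)$ with $|a-b|\le2R$. With $U$ the unit disc and $U\subset\frac1rK_t$ this gives $K_{t'}\subset K_t+2R|t-t'|U\subset\big(1+\frac{2R|t-t'|}r\big)K_t$, so $|R_t(\theta)-R_{t'}(\theta)|\le\frac{2R^2}r|t-t'|$. Lateral points are the points $(R_t(\theta)e^{i\theta},(1-t)h)$. Join two of them by the curve along which $t$ and $\theta$ are affine functions of a parameter in $[0,1]$, with angle difference at most $\pi$. Its horizontal speed is at most $\frac{2R^2}r+\frac{\pi R^2}r+\pi R=:C$, its vertical speed at most $h$. Its length is at most $\sqrt{h^2+C^2}\le h+\frac{C^2}{2h}$.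

**Step 3 (farthest pairs sit near the two centers).** Let $h$ be so large that $h>2R$ and $\frac{C^2}{2h}<\min(r_0,r_1)$, and let $\{x,y\}$ be a farthest pair. Two lateral points have distance $\le h+\frac{C^2}{2h}$. A lateral point and a point of the top have distance $\le h+r_0+\frac{C^2}{2h}$ (first go to the nearest boundary point of the top); for the bottom replace $r_0$ by $r_1$. Two points of one base have distance $\le2R<h$. All these numbers are $<h+r_0+r_1$. So by Step 1, up to order, $x=(\xi,h)$ and $y=(\eta,0)$ are interior points of the top and bottom faces; in particular they are flat. Moreover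
$$h+r_0+r_1\le d(x,y)\le h+\rho_0(\xi)+\rho_1(\eta)+\tfrac{C^2}{2h},\tag{1}$$
that is, $\max_i\langle\xi,n_i\rangle+\max_j\langle\eta,m_j\rangle\le\frac{C^2}{2h}$. If $\max_i\langle\xi,n_i\rangle\le0$, then $\sum p_i\langle\xi,n_i\rangle=0$ with $p_i>0$ makes all $\langle\xi,n_i\rangle$ vanish, so $\xi=0$. Hence the maximum is positive on the unit circle, and by compactness $\max_i\langle\xi,n_i\rangle\ge c|\xi|$; likewise for $\eta$. Therefore $|\xi|+|\eta|\le C'/h$.

**Step 4 (every segment leaves almost along normals).** Let $\gamma$ be a segment from $x$ to $y$, $A$ its first point on $\partial T_0\times\{h\}$ and $A'$ its last point on $\partial T_1\times\{0\}$. The parts before $A$ and after $A'$ lie in planar faces, so they are straight, and $|xA|+h+|A'y|\le d(x,y)$. With (1) and $|A'y|\ge\rho_1(\eta)$ we get $|xA|\le\rho_0(\xi)+\frac{C^2}{2h}\le r_0+\frac{C^2}{2h}$. If $A$ lies on the $i$-th side (choose one if there are two), then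
$$\langle u_\gamma,n_i\rangle=\frac{r_0-\langle\xi,n_i\rangle}{|xA|}\ge\frac{r_0-|\xi|}{r_0+C^2/(2h)}\longrightarrow1\qquad(h\to\infty).$$
Since $|u_\gamma-n_i|^2=2-2\langle u_\gamma,n_i\rangle$, $u_\gamma$ is close to $n_i$. The same holds at $y$ with some $m_j$. So each $\gamma$ gets a *type* $(i,j)$ with
$$|u_\gamma-n_i|+|v_\gamma-m_j|\le\epsilon(h),\tag{2}$$
where $\epsilon(h)\to0$ does not depend on $\gamma$ or on the farthest pair. In the prism above the three segments between the centers have types $(1,1),(2,2),(3,3)$.

**Lemma 2 (five types).** For all sufficiently large $h$: if $\{x,y\}$ is a farthest pair of $S_h$ and $\Gamma$ is a set of segments joining $x,y$ with $0\in\operatorname{conv}\{w_\gamma:\gamma\in\Gamma\}$, then $\Gamma$ contains segments of at least five types.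

**Proof.** Otherwise there are $h_k\to\infty$, farthest pairs of $S_{h_k}$ and sets $\Gamma_k$ violating this. There are only nine types, so after passing to a subsequence the set of types occurring in $\Gamma_k$ is a fixed set $\Theta$ with $|\Theta|\le4$. Write $0$ as a finite convex combination of vectors $w_\gamma$, $\gamma\in\Gamma_k$, and let $\pi^{(k)}_{ij}$ be the total weight of the segments of type $(i,j)$. By (2), $|\sum\pi^{(k)}_{ij}n_i|\le\epsilon(h_k)$ and $|\sum\pi^{(k)}_{ij}m_j|\le\epsilon(h_k)$. In the limit of a subsequence we obtain $\pi_{ij}\ge0$, zero outside $\Theta$, with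
$$\sum\pi_{ij}=1,\qquad\sum\pi_{ij}n_i=0,\qquad\sum\pi_{ij}m_j=0 .$$
By uniqueness of the linear relations, the row sums of $(\pi_{ij})$ are $p_1,p_2,p_3$ and the column sums are $q_1,q_2,q_3$.

Consider the bipartite graph whose vertices are the three rows and three columns and whose edges are the $(i,j)$ with $\pi_{ij}>0$. It has six vertices and at most four edges, so it is disconnected. No vertex is isolated, because all $p_i,q_j>0$; so every component contains an edge, hence both a row and a column. A component thus has a row set $A$ and a column set $B$, both nonempty, and both proper because another component exists. All edges at rows of $A$ or columns of $B$ belong to this component, so summing $\pi_{ij}$ over them in two ways gives $\sum_Ap_i=\sum_Bq_j$. But $\sum_Ap_i\in\{\frac13,\frac23\}$ and $\sum_Bq_j\in\{\frac5{16},\frac38,\frac58,\frac{11}{16}\}$, and these sets are disjoint. $\square$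

Five edges do occur for suitable weights: $\pi_{11}=\frac{15}{48}$, $\pi_{12}=\frac1{48}$, $\pi_{22}=\frac{14}{48}$, $\pi_{23}=\frac2{48}$, $\pi_{33}=\frac{16}{48}$ has row sums $p$ and column sums $q$.

Lemmas 1 and 2 together prove the easy special case.

**Proposition 1.** For all sufficiently large $h$, every farthest pair of the surface $S_h$ is joined by at least five segments.

## 3. From the frustum to its neighbors

Let $\mathcal S$ be the space of all convex surfaces with the Pompeiu–Hausdorff metric, a Baire space: a nonempty open set is never of first category, that is, never a countable union of nowhere dense sets. *Most* $S\in\mathcal S$ have a property if the exceptional set is of first category. One surface, such as $S_h$, decides nothing about most surfaces; a nonempty open set does. So what changes when $S_h$ is replaced by all surfaces near it?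

The first attempt is to pass to the limit: if $S_k\to S_h$, segments of $S_k$ subconverge to segments of $S_h$, and $S_h$ has at least five. The attempt stops because not every segment of the limit need be a limit of segments. The prism of Section 1 shows this already for moving endpoints. The centers are joined by three segments; but let $x=(\varepsilon n_1,h)$ with small $\varepsilon>0$, and $y=(0,0)$. Over side 1 there is a path of length $(r-\varepsilon)+h+r$. A path whose first point on the boundary of the top lies on side 2 or 3 has length $\ge(r+\varepsilon/2)+h+r$, because $\langle n_1,n_i\rangle=-\frac12$. So segments leave over side 1, and equality in $(r-\varepsilon)+h+r$ leaves only one path. Three segments have collapsed to one. We must use that the pair on $S_k$ is again *farthest*, that is, we need the balance of Lemma 1 on $S_k$. But there the proof of Lemma 1 breaks at a precise place: the equality $|q-x|=|\rho u_\tau+\tau a|$ was computed in a Euclidean disc, and the farthest points of $S_k$ need not be flat.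

What rescues the argument is that we only need an *upper* bound for $d(x_k,q)$, and nonnegative curvature gives it, on $S_k$ itself, with an error that is evaluated in the flat discs of the limit after $\tau$ has been divided out. Here are the facts needed.

**(F1)** (Alexandrov; see Burago–Burago–Ivanov, *A Course in Metric Geometry*.) A convex surface has curvature $\ge0$ in Alexandrov's sense. Hence:

(a) if $c:[0,1]\to S$ is a segment with constant-speed parametrization and length $L$, and $q\in S$, then $\tau\mapsto d(c(\tau),q)^2-L^2\tau^2$ is concave (in the plane this function is affine);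

(b) angles between segments exist and are at least the corresponding Euclidean comparison angles, that is, for $p\in\sigma,p'\in\sigma'$ on segments from $x$, the angle at $x$ of the Euclidean triangle with sides $d(x,p),d(x,p'),d(p,p')$;

(c) for three segments starting at a point, the sum of the three pairwise angles is $\le2\pi$.

**(F2)** If $S_k\to S$ in $\mathcal S$, $d_k$ is the intrinsic metric of $S_k$, and $p_k,q_k\in S_k$ with $p_k\to p$, $q_k\to q$, then $d_k(p_k,q_k)\to d(p,q)$.

**Proof.** Let $S_k=\partial K_k$, $S=\partial K$; we may assume that $K$ contains the ball of radius $r$ about $0$. Since $K_k,K$ are the convex hulls of $S_k,S$, their Hausdorff distance $\delta_k$ tends to $0$. With $\varepsilon_k=\delta_k/r$ and $U$ the unit ball, $K_k\subset K+\delta_kU\subset(1+\varepsilon_k)K$; and $(1-\varepsilon_k)K+\delta_kU\subset K\subset K_k+\delta_kU$ gives, by cancellation, $(1-\varepsilon_k)K\subset K_k$. The nearest-point projection onto a convex body does not increase lengths and maps curves outside the interior of the body to curves on its boundary. Projecting $S_k$ to $(1-\varepsilon_k)S$ moves points by $o(1)$, so $d_k(p_k,q_k)\ge(1-\varepsilon_k)d(p_k',q_k')$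 with $p_k'\to p$, $q_k'\to q$ in $S$. Conversely, outer normal rays of $K_k$ at $p_k,q_k$ meet $(1+\varepsilon_k)S$ in points which project to $p_k,q_k$ and have distance $o(1)$ from them. So $d_k(p_k,q_k)\le(1+\varepsilon_k)d(p_k'',q_k'')$ with $p_k''\to p$, $q_k''\to q$. Now use the continuity of $d$. $\square$

Consequently, when $S_k\to S$: segments of $S_k$ subconverge to segments of $S$ (Arzelà–Ascoli; the identity $d_k(c_k(\tau),c_k(\tau'))=|\tau-\tau'|L_k$ passes to the limit); intrinsic diameters converge; farthest pairs subconverge to farthest pairs.

**Lemma 3 (stable balance).** Let $S_k\to S$ in $\mathcal S$, and let $(x_k,y_k)$ be farthest pairs of $S_k$ with $x_k\to x$, $y_k\to y$, where $x,y$ are flat points of $S$. Let $\Gamma$ be the set of all limits of subsequences of segments $\sigma_k$ of $S_k$ from $x_k$ to $y_k$. Then $0\in\operatorname{conv}\{w_\gamma:\gamma\in\Gamma\}$.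

**Proof.** Choose $\rho$ for $x,y$ as in Section 1, with $D$ the diameter of $S$. The set $\Gamma$ consists of segments from $x$ to $y$; it is closed by a diagonal argument, hence compact, and $\gamma\mapsto w_\gamma$ is continuous. If the claim fails, strict separation and scaling give $a\in T_x$, $b\in T_y$, $|a|,|b|\le\rho$, with
$$-\langle u_\gamma,a\rangle-\langle v_\gamma,b\rangle>0\quad\text{for all }\gamma\in\Gamma.\tag{3}$$
Put $A=x+a$, $B=y+b$ and choose $A_k,B_k\in S_k$ with $A_k\to A$, $B_k\to B$ (with $A_k=x_k$ if $a=0$, $B_k=y_k$ if $b=0$). Let $c_k,e_k:[0,1]\to S_k$ be constant-speed segments from $x_k$ to $A_k$ and from $y_k$ to $B_k$, possibly constant.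

*On one surface.* Fix a large $k$ and write $d$ for $d_k$. For small $\tau>0$ let $\sigma$ be a segment from $c_k(\tau)$ to $e_k(\tau)$, and let $q,q^*\in\sigma$ be at distance $\rho$ from its first and last point. The function $f(\tau)=d(c_k(\tau),q)^2-d(x_k,A_k)^2\tau^2$ (with $q$ held fixed) is concave by (F1a), so $f(\tau)\ge f(0)+\tau(f(1)-f(0))$. Since $d(c_k(\tau),q)=\rho$,
$$\rho^2-d(x_k,q)^2\ge\tau E,\qquad E=d(A_k,q)^2-d(x_k,q)^2-d(x_k,A_k)^2 .$$
As $\sqrt{\rho^2-s}\le\rho-s/(2\rho)$ for $s\le\rho^2$, we get $d(x_k,q)\le\rho-\tau E/(2\rho)$. Similarly $d(y_k,q^*)\le\rho-\tau E^*/(2\rho)$ with $E^*=d(B_k,q^*)^2-d(y_k,q^*)^2-d(y_k,B_k)^2$. Since $d(q,q^*)=d(c_k(\tau),e_k(\tau))-2\rho$,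
$$d(x_k,y_k)\le d(x_k,q)+d(q,q^*)+d(q^*,y_k)\le d(c_k(\tau),e_k(\tau))-\tau(E+E^*)/(2\rho).$$
As $(x_k,y_k)$ is a farthest pair, $E+E^*\le0$.

*Two limits.* Let $\tau\to0$ with $k$ fixed: $\sigma$ subconverges to a segment $\sigma_k$ from $x_k$ to $y_k$, and $E+E^*\le0$ holds with $q,q^*$ now the points of $\sigma_k$ at distance $\rho$ from $x_k,y_k$. Let $k\to\infty$ along a subsequence with $\sigma_k\to\gamma\in\Gamma$. Then $q\to x+\rho u_\gamma$, and by (F2), since the $3\rho$-balls are Euclidean discs,
$$E\to|a-\rho u_\gamma|^2-\rho^2-|a|^2=-2\rho\langle u_\gamma,a\rangle,\qquad E^*\to-2\rho\langle v_\gamma,b\rangle .$$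
So $-\langle u_\gamma,a\rangle-\langle v_\gamma,b\rangle\le0$, contradicting (3). $\square$

**Theorem 1.** There is a nonempty open set $\mathcal U\subset\mathcal S$ such that for every $S\in\mathcal U$ every pair of farthest points of $S$ is joined by at least five segments.

**Proof.** Fix $h$ so large that Steps 3, 4 of Section 2 and Lemma 2 apply. We show that a neighborhood of $S_h$ has the property. If not, there are $S_k\to S_h$, each with a farthest pair $(x_k,y_k)$ joined by at most four segments. Pass to a subsequence such that $(x_k,y_k)\to(x,y)$, a farthest pair of $S_h$, which consists of flat points by Step 3; such that the number $N\le4$ of segments is constant; and such that, labeling them $\sigma_k^1,\dots,\sigma_k^N$, each sequence $(\sigma_k^i)_k$ converges. Any convergent subsequence of segments from $x_k$ to $y_k$ uses one label $i$ infinitely often, so the set $\Gamma$ of Lemma 3 has at most four elements, while $0\in\operatorname{conv}\{w_\gamma:\gamma\in\Gamma\}$. This contradicts Lemma 2. $\blacksquare$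

The problem is worded "(the) two farthest points" and does not settle whether a typical surface has a unique farthest pair. We read it as: is it true that for most $S$ every farthest pair is joined by exactly three segments?

**Corollary (answer to Problem 3).** The set of $S\in\mathcal S$ having a farthest pair not joined by exactly 3 segments contains the nonempty open set $\mathcal U$. Since $\mathcal S$ is a Baire space, it is not of first category. So the answer is no, under any reading of "(the)".

For the last words: on $\mathcal U$ *no* farthest pair is joined by exactly three segments, so the reading does not matter.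

## 4. Opposite pairs of segments, and why five cannot be improved

The rest of the talk shows that five is the right number on an open set; it is not needed for the Corollary. A vector configuration in $\mathbb R^4$ in which any four vectors are independent can contain $0$ in its hull only if it has at least five elements. The obvious way to stay below five is two segments opposite at both ends, which we set aside by a definition.

**Definition.** Let $\mathcal D_0$ be the set of $S\in\mathcal S$ having a farthest pair $x,y$ joined by two segments which make the angle $\pi$ both at $x$ and at $y$. Let $\mathcal D$ be its closure in $\mathcal S$.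

The unit sphere is in $\mathcal D_0$: take two opposite meridians between antipodal points. The property defining $\mathcal D_0$ is intrinsic.

**Theorem 2.** $\mathcal S\setminus\mathcal D$ is open and nonempty. For most $S\in\mathcal S\setminus\mathcal D$ there is exactly one pair of farthest points, and it is joined by exactly five segments. Moreover $\mathcal U\cap(\mathcal S\setminus\mathcal D)\ne\emptyset$.

The typical number in the interior of $\mathcal D$, and whether that interior is empty, is not determined here. Openness is clear, since $\mathcal D$ is closed. For nonemptiness and the last sentence we show $S_h\notin\mathcal D$, with the $h$ fixed in the proof of Theorem 1.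

**Lemma 4.** $S_h\in\mathcal U\setminus\mathcal D$.

**Proof.** Suppose $S_k\in\mathcal D_0$, $S_k\to S_h$, with farthest pairs $(x_k,y_k)\to(x,y)$ and segments $\sigma_k\to\gamma$, $\sigma_k'\to\gamma'$ (after passing to a subsequence), where $\sigma_k,\sigma_k'$ make the angle $\pi$ at both ends. The points $x,y$ are flat. Let $\varphi\in[0,\pi]$ be the angle between $u_\gamma,u_{\gamma'}$. If $\varphi<\pi$, let $p$ be a point near $x$ in the direction $-(u_\gamma+u_{\gamma'})$, which makes the angle $\pi-\varphi/2$ with both, and let $p_k\in S_k$, $p_k\to p$. Compare the triangle formed by $x_k$, $p_k$ and the point of $\sigma_k$ at a fixed small distance from $x_k$: by (F2) its comparison angle at $x_k$ tends to the Euclidean angle $\pi-\varphi/2$, so by (F1b) the angle at $x_k$ between a segment $x_kp_k$ and $\sigma_k$ is $\ge\pi-\varphi/2-o(1)$; the same holds for $\sigma_k'$. By (F1c), $\pi+2(\pi-\varphi/2)\le2\pi+o(1)$, so $\varphi\ge\pi$, a contradiction. Hence $u_{\gamma'}=-u_\gamma$, and likewise $v_{\gamma'}=-v_\gamma$. Then $0\in\operatorname{conv}\{w_\gamma,w_{\gamma'}\}$, and $\Gamma=\{\gamma,\gamma'\}$ contradicts Lemma 2. $\square$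

**Definition.** A convex polyhedral surface $P$ is *good* if every farthest pair of $P$ consists of non-vertices, is joined by exactly five segments, and $0$ is an interior point of the 4-simplex spanned by their five vectors $w_\gamma\in\mathbb R^4$.

The linear-algebra condition is illustrated by the five vectors $(n_1,m_1),(n_1,m_2),(n_2,m_2),(n_2,m_3),(n_3,m_3)$ of Section 2. The positive weights listed after Lemma 2 give $0$. In any linear relation with coefficients $c_{ij}$ the row sums are $sp_i$ and the column sums $s'q_j$, with $s=s'$ the total; along the path $1$–$1$–$2$–$2$–$3$–$3$ of edges these sums determine the $c_{ij}$ successively from $s$. So the relations form a line, the vectors span $\mathbb R^4$, and they are the vertices of a 4-simplex with $0$ in its interior.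

Fix for Sections 5–10 an arbitrary nonempty open set $\mathcal W\subset\mathcal S\setminus\mathcal D$. The plan is to find in $\mathcal W$ a surface with a unique farthest pair (Section 6) and a good polyhedral surface (Sections 7–10). Section 11 then concludes by a category argument. The detour from smooth to polyhedral surfaces is needed because polyhedra have flat points, where balance makes sense, while uniqueness is obtained by differentiating the diameter in a linear space of smooth conformal factors.

## 5. Realizing nearby metrics by nearby surfaces

We shall deform metrics, not surfaces, so we need to come back to $\mathcal S$.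

**(F3)** Let $d_k$ be (intrinsic) metrics of curvature $\ge0$ on $S^2$ converging uniformly to the metric $d_0$ of some $S_0\in\mathcal S$. Then for large $k$ they are isometric to surfaces $S_k\in\mathcal S$ with $S_k\to S_0$.

**Proof.** By Alexandrov's realization theorem $d_k$ is realized by a closed convex surface $S_k$, possibly a doubly covered plane convex set. Diameters are bounded, so by Blaschke's theorem, given any subsequence, after translations the convex hulls $K_k$ of a further subsequence converge to a compact convex set $K$.

**Step 1 ($\dim K\ge2$).** Suppose $K$ lies on a line, which we take as an axis, and let $f_k$ be the coordinate along the axis, as a function on $S_k$. There are $\delta_k\to0$ such that $K_k$ lies in the $\delta_k$-neighborhood of the axis. We claim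
$$d_k(p,q)\le|f_k(p)-f_k(q)|+13\,\delta_k\qquad(p,q\in S_k).\tag{4}$$

First let $K_k$ have interior points. Let $E$ be a plane through $p,q$ parallel to the axis. If $E$ misses $\operatorname{int}K_k$, it supports $K_k$, so $E\cap K_k\subset S_k$, the chord $pq$ lies in $S_k$, and $d_k(p,q)=|p-q|\le|f_k(p)-f_k(q)|+2\delta_k$. Otherwise $E\cap S_k$ is the relative boundary of the planar convex set $E\cap K_k$. This set lies in a strip of width $2\delta_k$ parallel to the axis, so it is bounded above and below by graphs of a concave and a convex function of the axis coordinate, and possibly by edges orthogonal to the axis at its two ends. If $p$ lies on such an edge, move along it by at most $2\delta_k$ to a graph. Then follow this graph to the point $q'$ with $f_k(q')=f_k(q)$. The function varies in an interval of length $2\delta_k$ and is concave or convex, so its total variation is at most $4\delta_k$; this part has length at most $|f_k(p)-f_k(q)|+4\delta_k$. Now $q,q'$ lie in the plane $E'$ orthogonal to the axis at $f_k(q)$, and $E'\cap K_k$ lies in a disc of radius $\delta_k$. If $E'$ meets $\operatorname{int}K_k$, then $q,q'$ lie on the closed convex curve $E'\cap S_k$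 of length $\le2\pi\delta_k$. If not, $E'$ supports $K_k$, so $E'\cap K_k\subset S_k$ and the chord $q'q$, of length $\le2\delta_k$, lies in $S_k$. Altogether (4) holds, since $2+4+2\pi<13$.

Now let $S_k$ be a doubly covered plane convex set. In the sheet containing $p$ move along a line orthogonal to the axis to the relative boundary of $K_k$, a distance at most $2\delta_k$; from there go straight to $q$ in the sheet containing $q$, a distance at most $|f_k(p)-f_k(q)|+2\delta_k$. This proves (4).

Regard $f_k$ as a function on $S^2$. It is 1-Lipschitz for $d_k$, and we may assume it bounded, so $|f_k(p)-f_k(q)|\le d_0(p,q)+o(1)$ uniformly, and a subsequence converges uniformly to a continuous $f$. By (4), $d_0(p,q)\le|f(p)-f(q)|$. So $f$ is a continuous injective function $S^2\to\mathbb R$. This is impossible: removing a point of $S^2$ leaves a connected set, but removing an interior point of the interval $f(S^2)$ does not.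

**Step 2 (the limit is $S_0$).** Since $\dim K\ge2$, the intrinsic metrics converge to that of $\partial K$ (of doubly covered $K$ if $\dim K=2$) by Alexandrov's convergence theorem. The metrics also converge uniformly to $d_0$. So the limit surface is isometric to $S_0$, and by Pogorelov's theorem (isometric closed convex surfaces, doubly covered plane sets admitted, are congruent) it is congruent to $S_0$. As this holds for a further subsequence of every subsequence, $S_k\in\mathcal S$ for large $k$, and suitable congruent copies of the $S_k$ converge to $S_0$. $\square$

"Realized in $\mathcal W$" will mean: some surface of $\mathcal W$ has this metric up to isometry. A metric realized in $\mathcal W$ does not have the property defining $\mathcal D_0$.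

## 6. Uniqueness of the farthest pair by differentiating the diameter

**Step 1 (a smooth surface and first variation by flows).** $C^\infty$ surfaces with Gauss curvature $K>0$ are dense in $\mathcal S$ (e.g. Schneider, *Convex Bodies*, Sect. 3.4). Let $S_0\in\mathcal W$ be one, with metric $g_0$ on $S^2$. By (F3), Riemannian metrics with $K\ge0$ whose distance functions are uniformly close enough to that of $g_0$ are realized in $\mathcal W$.

Let $g$ be a $C^{10}$ metric, $x\ne y$, $V$ a smooth vector field supported near $\{x,y\}$ with $V(x)=a$, $V(y)=b$, and $\Phi$ its flow. If unit-speed curves $\sigma_n$ converge in $C^1$ to a geodesic $\gamma$ from $x$ to $y$ and $\tau_n\downarrow0$, then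
$$L_g(\Phi_{-\tau_n}\sigma_n)=L_g(\sigma_n)+\tau_n\big(\langle u_\gamma,a\rangle+\langle v_\gamma,b\rangle\big)+o(\tau_n).\tag{5}$$
Indeed, $|d\Phi_{-\tau}\sigma_n'|$ is $C^2$ in $\tau$ with derivatives bounded uniformly over unit vectors, and its derivative at $\tau=0$ is $-\langle\nabla_{\sigma_n'}V,\sigma_n'\rangle$. So the left side is $L_g(\sigma_n)-\tau_n\int_{\sigma_n}\langle\nabla_{\sigma_n'}V,\sigma_n'\rangle+O(\tau_n^2)$. By $C^1$ convergence the integral tends to $\int_\gamma\langle\nabla_{\gamma'}V,\gamma'\rangle=\int_\gamma\frac d{ds}\langle V,\gamma'\rangle=-\langle v_\gamma,b\rangle-\langle u_\gamma,a\rangle$, because $\gamma'$ equals $u_\gamma$ at $x$ and $-v_\gamma$ at $y$.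

**Step 2 (choice of a point of differentiability).** Let $F=C^{10}(S^2)$, a separable Banach space. For small $f\in F$ put $g_f=e^{2f}g_0$, which has $K>0$. Since $d_{g_f}\le e^{\|f-f'\|_\infty}d_{g_{f'}}$, the function $f\mapsto\operatorname{diam}(S^2,g_f)$ is locally Lipschitz. So it is Gateaux differentiable on a dense set (Aronszajn, Studia Math. 57 (1976)). Choose such an $f$, so small that $g=g_f$ is realized in $\mathcal W$, and let $T\in F^*$ be the Gateaux derivative there. *Claim: $g$ has exactly one farthest pair.* The idea is that every farthest pair produces a description of $T$ as a measure carried by its segments, and that this measure remembers the pair.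

**Step 3 (a lower bound for $T$).** Let $(x,y)$ be a farthest pair of $g$ at distance $D$, and $J$ the compact set of $g$-segments from $x$ to $y$. For $\chi\in F$ put $g^t=e^{2t\chi}g=g_{f+t\chi}$ and $c_\chi(\gamma)=\int_\gamma\chi\,ds$. Fix $\zeta=(a,b)$ and $V,\Phi$ as in Step 1, and let $\sigma_t$ be a $g^t$-segment from $\Phi_t(x)$ to $\Phi_t(y)$. Geodesics depend continuously on their initial data and on the metric. So along any sequence $t\downarrow0$ a subsequence of the $\sigma_t$ (parametrized with $g$-unit speed) converges in $C^1$ to a geodesic from $x$ to $y$ whose length is $\lim d_{g^t}(\Phi_t(x),\Phi_t(y))=D$, that is, to some $\gamma\in J$. The curve $\Phi_{-t}\sigma_t$ joins $x$ to $y$, so by (5)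
$$D\le L_g(\Phi_{-t}\sigma_t)=L_g(\sigma_t)+t\langle w_\gamma,\zeta\rangle+o(t).$$
Hence
$$\operatorname{diam}(g^t)\ge L_{g^t}(\sigma_t)=L_g(\sigma_t)+t\,c_\chi(\gamma)+o(t)\ge D+t\big[c_\chi(\gamma)-\langle w_\gamma,\zeta\rangle\big]+o(t),$$
and therefore
$$T(\chi)\ge\min_{\gamma\in J}\big[c_\chi(\gamma)-\langle w_\gamma,\zeta\rangle\big]\qquad\text{for all }\zeta\in\mathbb R^4.\tag{6}$$

**Step 4 ($T$ is a measure on segments).** Let $\Lambda$ be the set of Borel probability measures $\lambda$ on $J$ with $\int w_\gamma\,d\lambda=0$. The minimum in (6) is the minimum over all probability measures $\lambda$ on $J$ of $\int(c_\chi-\langle w_\gamma,\zeta\rangle)\,d\lambda$. This is affine and continuous in $\lambda$, which ranges over a compact convex set, and affine in $\zeta$. So by the minimax theorem the supremum over $\zeta$ of the minimum equals the minimum over $\lambda$ of the supremum over $\zeta$; that inner supremum is $+\infty$ unless $\lambda\in\Lambda$. Hence $\Lambda\ne\emptyset$, since otherwise (6) would bound $T(\chi)$ below by $+\infty$, and $T(\chi)\ge\min_{\lambda\in\Lambda}\int c_\chi\,d\lambda$. Apply this to $-\chi$ and use linearity: $T(\chi)\le\max_{\lambda\in\Lambda}\mu_\lambda(\chi)$,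 where $\mu_\lambda=\int_J\mathcal H^1|_\gamma\,d\lambda(\gamma)$. The set $\{\mu_\lambda:\lambda\in\Lambda\}\subset F^*$ is convex and weak* compact, so by Hahn–Banach $T=\mu_\lambda$ for some $\lambda\in\Lambda$. Since $F$ is dense in $C(S^2)$, $T$ determines a measure $\mu$. So the *same* measure $\mu$ arises, with suitable $\lambda$, from every farthest pair.

**Step 5 ($\mu$ determines $\{x,y\}$).** We compute the linear density of $\mu$ at each point.

At the ends: every $\gamma\in J$ meets $B(x,r)$ in its initial arc of length $r$, so for small $r$, $\mu(B(x,r))=r=\mu(B(y,r))$.

At $z\notin\{x,y\}$: at most one $\gamma_z\in J$ passes through $z$. Two such segments reach $z$ after the same length $d(x,z)$, and exchanging their initial parts would give a segment with a corner at $z$, unless they have the same tangent there and coincide. A segment has length $\le2r$ inside $B(z,r)$, because any two of its points there are at distance $<2r$. As $r\to0$ the sets $\{\gamma\in J:\gamma\cap\bar B(z,r)\ne\emptyset\}$ decrease to $\{\gamma\in J:z\in\gamma\}$. So $\limsup_{r\to0}\mu(B(z,r))/r\le2\lambda(\{\gamma_z\})$, and it is $0$ if no $\gamma_z$ exists.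

Finally $\lambda(\{\gamma_1\})<\frac12$ for every $\gamma_1\in J$. Suppose $\lambda_1=\lambda(\{\gamma_1\})\ge\frac12$. From $\int u_\gamma\,d\lambda=0$ we get $\lambda_1=\big|\int_{\gamma\ne\gamma_1}u_\gamma\,d\lambda\big|\le1-\lambda_1$, so $\lambda_1=\frac12$ and equality forces $u_\gamma=-u_{\gamma_1}$ for $\lambda$-almost every other $\gamma$. The direction at $x$ determines the segment, so $\lambda=\frac12\delta_{\gamma_1}+\frac12\delta_{\gamma_2}$ with $u_{\gamma_2}=-u_{\gamma_1}$, and $\int v_\gamma\,d\lambda=0$ gives $v_{\gamma_2}=-v_{\gamma_1}$. Then a surface of $\mathcal W$ is in $\mathcal D_0$, a contradiction.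

Thus the limsup at $z$ is $<1$, and $\{x,y\}=\{z:\lim_{r\to0}\mu(B(z,r))/r=1\}$ depends only on $\mu$. This proves the claim. Since $\mathcal W$ was arbitrary, surfaces with a unique farthest pair are dense in $\mathcal S\setminus\mathcal D$.

## 7. A metric whose diameter is attained with quadratic strictness

To flatten the surface near the farthest points and keep control of the farthest pairs, uniqueness must be quantitative. Keep $g$ and its unique farthest pair $\{x,y\}$; write $d=d_g$, $D=d(x,y)$, and for points $x',y'$ put $s=d(x,x')$, $s'=d(y,y')$. Let $R<D/8$ be so small that polar coordinates about $x$ and $y$ exist on the $2R$-balls. Let $\psi\in C^\infty(\mathbb R)$ be positive on $(R/2,R)$ and zero elsewhere. Put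
$$\varphi=\psi(d(x,\cdot))+\psi(d(y,\cdot)),\quad g_\varepsilon=e^{-2\varepsilon\varphi}g,\quad\kappa(r)=1-e^{-\varepsilon\psi(r)},\quad I=\int_0^R\kappa\,dr>0 .$$
So we shorten lengths in two annuli. A path crossing an annulus radially gains $I$; a path crossing it obliquely stays longer and gains more. For small $\varepsilon$ the metric $g_\varepsilon$ has positive curvature and is realized in $\mathcal W$. Let $d_\varepsilon$, $L_\varepsilon$ be its distance and length; clearly $d_\varepsilon\le d$.

**Step 1 ($d_\varepsilon(x,y)\ge D-2I$).** On a curve from $x$ to $y$ let $t_3$ be the first time in $\bar B(y,R)$, $t_2\le t_3$ the last time before $t_3$ in $\bar B(x,R)$, $t_1\le t_2$ the first time on $\partial B(x,R)$, and $t_4\ge t_3$ the last time on $\partial B(y,R)$. The arcs before $t_1$ and after $t_4$ have $g_\varepsilon$-length $\ge\int_0^Re^{-\varepsilon\psi}dr=R-I$ each. On $[t_2,t_3]$ the curve is outside both open balls, so $g_\varepsilon=g$ there, and the length is $\ge D-2R$. Add up.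

**Step 2 (far pairs).** Let $N=\{(x',y'):s,s'<R/8\}$. By uniqueness and compactness there is $\eta_0>0$, independent of $\varepsilon$, with $d\le D-\eta_0$ for pairs not in $N$ in either order. For such pairs $d_\varepsilon\le D-\eta_0\le d_\varepsilon(x,y)+2I-\eta_0\le d_\varepsilon(x,y)-\eta_0/2$ once $2I<\eta_0/2$. Fix such an $\varepsilon$ from now on.

**Step 3 (the gain of oblique segments).** *There is $c_1>0$ such that for $(x',y')\in N$ and any $g$-segment $\sigma$ from $x'$ to $y'$,*
$$L_\varepsilon(\sigma)\le d(x',y')-2I-c_1\big(s^2\sin^2\theta+s'^2\sin^2\theta'\big),\tag{7}$$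
*where $\theta$ is the angle at $x'$ between $\sigma$ and $\nabla d(x,\cdot)$, $\theta'$ is defined likewise at $y'$, and terms with $s=0$ or $s'=0$ are omitted.*

In polar coordinates at $x$, $g=dr^2+f^2d\vartheta^2$ with $f_{rr}=-Kf$, $f=r+O(r^3)$. Differentiating in $\vartheta$, $(f_\vartheta)_{rr}=-Kf_\vartheta-K_\vartheta f$ with zero initial data; since $K_\vartheta=O(r)$, we get $f_\vartheta=O(r^4)$, so $|f_\vartheta|\le Cf^2$. Suppose first that $\sigma$ does not pass through $x$. Along $\sigma$ (unit speed) put $\beta=f^2\vartheta'$. The geodesic equation is $\beta'=ff_\vartheta\vartheta'^2=f_\vartheta f^{-3}\beta^2$. Unit speed gives $|f\vartheta'|\le1$, so $|\beta|\le f$ and $|\beta'|\le C|\beta|$. Up to its first exit from $B(x,R)$, $\sigma$ takes time at most $s+R<2R$. Hence there $|\beta|\ge c|\beta(0)|=cf(s)|\sin\theta|\ge c's|\sin\theta|$. Let $t_2$ be the first time with $r=R$ and $t_1$ the last time before $t_2$ with $r=R/2$; both exist as $s<R/8$ and $y'$ is far from $x$. On $[t_1,t_2]$,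
$$|r'|=\sqrt{1-\beta^2/f^2}\le1-c''s^2\sin^2\theta,$$
so $dt\ge(1+c''s^2\sin^2\theta)|r'|\,dt$ and
$$\int_{t_1}^{t_2}\kappa(r)\,dt\ge(1+c''s^2\sin^2\theta)\int_{R/2}^R\kappa\,dr=(1+c''s^2\sin^2\theta)\,I .$$
If $\sigma$ passes through $x$, it is radial, $\sin\theta=0$ (or $s=0$), and the bound $\int\kappa\,dt\ge I$ is clear. The same estimate holds near $y$, over a disjoint part of $\sigma$. Since $L_\varepsilon(\sigma)=L(\sigma)-\int_\sigma(1-e^{-\varepsilon\varphi})$, adding the two gives (7) with $c_1=c''I$.

**Step 4 (quadratic strictness).** *There is $c>0$ such that for all pairs, suitably ordered,*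
$$d_\varepsilon(x',y')\le d_\varepsilon(x,y)-c(s^2+s'^2).\tag{8}$$

Suppose not. For pairs outside $N$ in both orders, (8) holds with some $c$ by Step 2. So there are $(x_n,y_n)\in N\setminus\{(x,y)\}$ with $\Sigma_n^2=s_n^2+s_n'^2$ and, using Step 1,
$$d_\varepsilon(x_n,y_n)\ge D-2I-\Sigma_n^2/n.\tag{9}$$
By (7), $d_\varepsilon(x_n,y_n)\le d(x_n,y_n)-2I$, so $d(x_n,y_n)\ge D-\Sigma_n^2/n$. By uniqueness $(x_n,y_n)\to(x,y)$, so $\Sigma_n\to0$. Passing to a subsequence and exchanging the roles of $x,y$ if necessary, let $s_n\ge s_n'$ and let the directions from $x$ to $x_n$ converge to $e\in T_x$.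

For $g$-segments nearly along $\pm e$, (7) gives no gain, so we move the endpoints by a flow instead. Let $J$ be the set of $g$-segments from $x$ to $y$ and $J_\eta=\{\gamma\in J:|\sin\angle(u_\gamma,e)|\le\eta\}$. $J_0$ has at most two elements, with directions $\pm e$. If $0$ were in the hull of their vectors $w_\gamma$, there would be two, with $u_1=-u_2$ and weights $\frac12$, so $v_1=-v_2$, which is the property defining $\mathcal D_0$. So $0\notin\operatorname{conv}\{w_\gamma:\gamma\in J_0\}$. The compact sets $J_\eta$ decrease to $J_0$, so by compactness (and Carathéodory's theorem) the same holds for $J_\eta$ with some $\eta>0$. Choose $\zeta=(a,b)$ and $m>0$ with $\langle w_\gamma,\zeta\rangle\le-m$ for $\gamma\in J_\eta$ (any $\zeta$ if $J_\eta=\emptyset$), and $V,\Phi$ for $\zeta$ as in Section 6, Step 1. Let $|V|\le C_V$ with $C_V>0$, let $0<k<c_1\eta^2/(128C_V)$, and put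
$$\tau_n=k\Sigma_n^2,\qquad\tilde x_n=\Phi_{\tau_n}(x_n),\qquad\tilde y_n=\Phi_{\tau_n}(y_n).$$
Let $\tilde\sigma_n$ be a $g$-segment from $\tilde x_n$ to $\tilde y_n$; pass to a subsequence with $\tilde\sigma_n\to\gamma\in J$ in $C^1$.

*Case $\gamma\notin J_\eta$.* The points move by at most $C_V\tau_n\le2C_Vk s_n^2=o(s_n)$. So for large $n$, $(\tilde x_n,\tilde y_n)\in N$, $d(x,\tilde x_n)\ge s_n/2$, the directions from $x$ to $\tilde x_n$ also tend to $e$, and the angle $\tilde\theta_n$ at $\tilde x_n$ satisfies $|\sin\tilde\theta_n|\ge\eta/2$. By (7), with $d(\tilde x_n,\tilde y_n)\le D$ and $\Sigma_n^2\le2s_n^2$,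
$$d_\varepsilon(x_n,y_n)\le2C_V\tau_n+L_\varepsilon(\tilde\sigma_n)\le D-2I+4C_Vk\,s_n^2-c_1\eta^2s_n^2/16\le D-2I-c_1\eta^2s_n^2/32 .$$
This contradicts (9), which gives $d_\varepsilon(x_n,y_n)\ge D-2I-2s_n^2/n$, for large $n$.

*Case $\gamma\in J_\eta$.* The curve $\Phi_{-\tau_n}\tilde\sigma_n$ joins $x_n$ to $y_n$. By (5), $d(x_n,y_n)\le L(\Phi_{-\tau_n}\tilde\sigma_n)\le D-m\tau_n+o(\tau_n)=D-mk\Sigma_n^2+o(\Sigma_n^2)$, contradicting $d(x_n,y_n)\ge D-\Sigma_n^2/n$.

This proves (8). Let $S_1\in\mathcal W$ realize $g_\varepsilon$, with metric $d_1$, unique farthest pair $X,Y$ and diameter $D_1$. By Pogorelov's regularity theorem (*Extrinsic Geometry of Convex Surfaces*), $S_1$ is at least $C^2$; its Gauss curvature is positive.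

## 8. Flattening caps and inscribing polytopes

**Step 1 (cutting off two caps).** We make the farthest points flat. Let $S_1=\partial K$. Take coordinates with the tangent plane at $X$ as $\{z=0\}$ and $K$ in $\{z\le0\}$. Near $X$, $K$ is given by $z\le-\phi(\xi)$ with $\phi$ convex, $C^2$, $\phi(0)=0$, and positive definite second derivative. By strict convexity $K\cap\{z\ge-\delta\}$ shrinks to $X$ as $\delta\to0$. Cut $K$ by the planes parallel to the tangent planes at $X$ and $Y$ at depth $\delta$ and remove the two caps; let $K_\delta$, $S_\delta=\partial K_\delta$ be the result, and $F_X,F_Y$ the new faces. The removed cap at $X$ is a graph over $F_X=\{\phi\le\delta\}$ with slope $\le C\sqrt\delta$; $F_X$ has diameter $\le C\sqrt\delta$ and contains the disc of radius $c_2\sqrt\delta$ about the projection of $X$. The same holds at $Y$.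

Let $\pi:S_1\to S_\delta$ be the nearest-point projection to $K_\delta$. It is the identity off the caps, and on the caps it is the orthogonal projection to $F_X$, $F_Y$, since $K_\delta$ lies on one side of the plane of the face and the orthogonal projection lands in the face. So $\pi$ is bijective and does not increase lengths: $d_\delta(\pi p,\pi q)\le d_1(p,q)$. Conversely, a segment of $S_\delta$ meets each of $F_X,F_Y$ in a (possibly empty) straight chord, because the chord between two points of a planar face is the unique shortest path. Lifting these chords to the caps increases their length by at most $C\delta\cdot\sqrt\delta$, and the lifted curve joins $p$ to $q$. Hence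
$$d_\delta(\pi p,\pi q)\le d_1(p,q)\le d_\delta(\pi p,\pi q)+C\delta^{3/2}.$$
If $(\pi p,\pi q)$ is a farthest pair of $S_\delta$, then $d_1(p,q)\ge d_\delta(\pi p,\pi q)\ge d_\delta(\pi X,\pi Y)\ge D_1-C\delta^{3/2}$. By (8), up to order, $c(s^2+s'^2)\le C\delta^{3/2}$; so $p,q$ are within $C\delta^{3/4}$ of $X,Y$, which is much smaller than $\sqrt\delta$. For small $\delta$, $S_\delta\in\mathcal W$, and all its farthest pairs lie within $c_2\sqrt\delta/4$ of $\pi X,\pi Y$ in $F_X,F_Y$. This is where the exponent in (8) matters: the error $\delta^{3/2}$ beats the square of the size $\sqrt\delta$ of the faces.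

**Step 2 (polytopes).** Fix such a $\delta$. Let $A_n\subset S_\delta$ be finite sets becoming dense and containing fixed finite subsets of $F_X,F_Y$ whose hulls contain the discs of radius $c_2\sqrt\delta/2$ about $\pi X,\pi Y$. The polytopes $\operatorname{conv}A_n$ converge to $K_\delta$ and have faces containing these discs, since the planes of $F_X,F_Y$ support $K_\delta$. For large $n$ they also contain a fixed ball; hence near a point $x$ of the open disc in $F_X$ they contain a fixed half-ball under the disc, and the surface $\partial\operatorname{conv}A_n$ coincides near $x$ with the disc. By (F2) the farthest pairs of $\partial\operatorname{conv}A_n$ subconverge to those of $S_\delta$. So for large $n$ the surface $P=\partial\operatorname{conv}A_n$ is in $\mathcal W$, and all its farthest pairs lie in interiors of faces, hence are non-vertices.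

## 9. Six equal lengths form a set of codimension five

We now perturb $P$ so that no farthest pair has six segments. Triangulate the faces of $P$ by diagonals; this gives a triangulation $\mathcal T$ whose vertices are the vertices of $P$. Let $\theta_0$ be the vector of its edge lengths. For $\theta$ in a small open ball $\Theta\ni\theta_0$ in $\mathbb R^{|\text{edges}|}$, gluing triangles with these lengths yields a polyhedral metric $P_\theta$ with all cone angles at the vertices $<2\pi$. As $\theta\to\theta_0$ these metrics converge uniformly (identify triangles affinely), so for small $\Theta$ they are realized in $\mathcal W$ by (F3), and by convex polyhedral surfaces, by Alexandrov's theorem for polyhedral metrics. For $\Theta$ small all farthest pairs of all $P_\theta$ are non-vertices. Let $Z$ be the set of $(\theta,x,y)$ such that $x,y$ is a farthest pair of $P_\theta$ joined by at least six segments.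

**Lemma 5.** The projection of $Z$ to $\Theta$ has measure zero.

Counting suggests this: six equal lengths are five equations, and $x,y$ have only four parameters. The content is that the equations are independent.

**Step 1 (length functions).** Let $(\theta^*,x^*,y^*)\in Z$. Segments contain no vertices in their interiors, since at a vertex of cone angle $<2\pi$ one side of the path would have angle $<\pi$ and could be shortened. Two distinct segments from $x^*$ to $y^*$ meet only at their ends: at a common interior point, exchanging initial parts would give a segment with a corner at a flat point. Two segments consecutive in the cyclic order at $x^*$ bound a *digon* with angles $\alpha,\beta>0$. By Gauss–Bonnet for a polyhedral disc (sum of interior curvatures equals $2\pi$ minus the sum of $\pi-\text{angle}$ over the corners), its curvature is $2\pi-(\pi-\alpha)-(\pi-\beta)=\alpha+\beta>0$, so its interior contains a vertex. As an example, in the prism of Section 1 the three segments between the centers bound three digons with $\alpha=\beta=\frac{2\pi}3$, each containing the two ends of a lateral edge, of curvature $2\pi-(\frac\pi3+\frac\pi2+\frac\pi2)=\frac{2\pi}3$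 each.

Hence there are only finitely many segments $\gamma_1,\dots,\gamma_m$ from $x^*$ to $y^*$ ($m\ge6$, in cyclic order at $x^*$), of length $l$. Take charts near $x^*$: put a triangle of $\mathcal T$ containing $x^*$ into standard position in the plane (one vertex at $0$, one edge on the positive real axis), together with the adjacent triangle if $x^*$ lies on an edge; same for $y^*$. Each $\gamma_i$ lies in the interior of a flat strip of triangles of $\mathcal T$ which unfolds into the plane. For $(\theta,x,y)$ near $(\theta^*,x^*,y^*)$ this gives smooth functions
$$l_i(\theta,x,y)=|M_i(\theta)y-x|,$$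
where $M_i(\theta)$ is a rigid motion depending smoothly on $\theta$. If $(\theta,x,y)$ is close to $(\theta^*,x^*,y^*)$, then by compactness every segment from $x$ to $y$ on $P_\theta$ lies near some $\gamma_i$, hence in the $i$-th strip, hence is the straight line in its unfolding. In particular there is at most one for each $i$. So near $(\theta^*,x^*,y^*)$, $Z\subset\bigcup\{l_{i_1}=\dots=l_{i_6}\}$, the union over 6-subsets of $\{1,\dots,m\}$.

**Step 2 (what must be shown).** *The differential of $(l_1,\dots,l_m)$ at $(\theta^*,x^*,y^*)$ is onto $\mathbb R^m$.* Let $c\in\mathbb R^m$. In Steps 3–6 we construct a deformation of $P_{\theta^*}$ which changes $l_i$ to $l+tc_i$ and keeps all cone angles.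

**Step 3 (cutting the digons).** Let $\Delta_i$ be the digon between $\gamma_i$ and $\gamma_{i+1}$, with angles $\alpha_i$ at $x^*$, $\beta_i$ at $y^*$ and interior vertices $v_1,\dots,v_n$, $n\ge1$, of curvatures $\omega_j\in(0,2\pi)$; so $\sum\omega_j=\alpha_i+\beta_i$. Choose segments $s_j$ from $x^*$ to $v_j$. They meet the $\gamma$'s only at $x^*$. First, $s_j$ does not contain $y^*$, since $d(x^*,v_j)\le D=d(x^*,y^*)$ and $v_j\ne y^*$. Suppose $s_j$ and $\gamma_k$ meet at a point $z\ne x^*$; it is interior to both, as $v_j\notin\gamma_k$. Exchanging initial parts would give a segment with a corner at the flat point $z$, unless $s_j$ and $\gamma_k$ coincide up to $z$ and beyond it, until $\gamma_k$ ends at $y^*\in s_j$ or $s_j$ ends at $v_j\in\gamma_k$; both are excluded. In the same way $s_j\cap s_k=\{x^*\}$ for $j\ne k$, as neither contains a vertex in its interior. So $s_j\setminus\{x^*\}\subset\operatorname{int}\Delta_i$, and we number the $s_j$ by angle at $x^*$.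

Cutting $\Delta_i$ along the $s_j$ gives a flat disc $Q$ with geodesic sides and consecutive corners $y,x_0,v_1,x_1,\dots,v_n,x_n$, where $x_0,\dots,x_n$ are copies of $x^*$. The angle at $v_j$ is $2\pi-\omega_j$, and the angles at $x_0,\dots,x_n$ are positive with sum $\alpha_i$. Develop $Q$ into $\mathbb C$ (as an immersion) with $y=0$, and denote developed corners by the same letters. The sides $x_{j-1}v_j$ and $v_jx_j$ have equal lengths, so $x_j=R_j(x_{j-1})$, where $R_j$ is the rotation about $v_j$ by the angle $\pm\omega_j$, with one sign for all $j$.

**Step 4 (new corners).** Put $y^t=0$, $x_0^t=(1+tc_i/l)x_0$, $x_n^t=(1+tc_{i+1}/l)x_n$; as $|x_0|=|x_n|=l$, these have absolute values $l+tc_i$, $l+tc_{i+1}$. Keep $v_j^t=v_j$ and $R_j$ for $j\ge2$, and put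
$$x_1^t=(R_n\cdots R_2)^{-1}x_n^t,\qquad x_j^t=R_j\cdots R_2x_1^t,\qquad v_1^t=\frac{x_1^t-e^{\pm i\omega_1}x_0^t}{1-e^{\pm i\omega_1}} .$$
So $v_1^t$ is the center of the rotation by $\pm\omega_1$ taking $x_0^t$ to $x_1^t$. Everything is smooth in $t$ and unchanged at $t=0$, and $|x_{j-1}^tv_j^t|=|v_j^tx_j^t|$ for all $j$.

**Step 5 (the new metric $P^t$).** Let $\mathcal K$ be a geodesic triangulation of $P_{\theta^*}$ whose 1-skeleton contains all $\gamma_i$, all cut segments $s_j$ and all edges of $\mathcal T$, with $x^*,y^*$ among its vertices. To get one, note that the $\gamma_i,s_j$ are finitely many straight pieces in each triangle of $\mathcal T$; extend them to chords of the triangle, which cut it into convex cells; subdivide the edges so that the pieces in adjacent triangles match; and star each cell from an interior point.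

Each $Q$ inherits a triangulation. Move its developed vertices as follows: the corners move as in Step 4; a vertex on a side divides the deformed side in the same ratio as before; interior vertices of $Q$ stay fixed. For small $|t|$ the triangles remain nondegenerate with the same orientation and glue to a disc $Q^t$, which is flat, since the angle sum at an interior vertex is a multiple of $2\pi$ depending continuously on $t$. The lengths of edges of $\mathcal K$ are smooth in $t$ and agree on the two sides of each edge: on cut segments because $|x_{j-1}^tv_j^t|=|v_j^tx_j^t|$, and on $\gamma_i$ because both adjacent digons give its side the length $l+tc_i$, with the same ratios. So we obtain a polyhedral metric $P^t$ on the complex $\mathcal K$.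

The angle sums of $Q^t$ at its boundary vertices depend continuously on $t$ and are determined mod $2\pi$ by the developed boundary. Hence they stay $\pi$ at vertices inside sides, $2\pi-\omega_j$ at $v_j$ (the two sides there differ by a rotation by $\pm\omega_j$), and $\beta_i$ at $y$ (as $x_0^t,x_n^t$ are positive multiples of $x_0,x_n$). Since $Q^t$ is a flat disc with $2n+2$ corners, its angle sum is $2\pi n$, so the angles at $x_0^t,\dots,x_n^t$ sum to
$$2\pi n-\sum(2\pi-\omega_j)-\beta_i=\sum\omega_j-\beta_i=\alpha_i .$$
Thus $P^t$ has the same cone angles as $P_{\theta^*}$ at the vertices of $\mathcal T$. All other vertices of $\mathcal K$, including $x^*,y^*$ (now called $x_t,y_t$), are flat, because $\sum\alpha_i=\sum\beta_i=2\pi$ and because two angles $\pi$ meet at vertices inside sides. The $\gamma_i$ have become geodesics $\gamma_i^t$ from $x_t$ to $y_t$ of length $l+tc_i$.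

**Step 6 (return to the triangulation $\mathcal T$).** We must recognize $P^t$ as some $P_{\theta(t)}$. An edge $e$ of $\mathcal T$ is a path $w_0w_1\dots w_k$ in $\mathcal K$ with $w_0,w_k$ vertices of $\mathcal T$ and $w_1,\dots,w_{k-1}$ flat in all $P^t$. Let $N_e$ be the complex of the triangles of $\mathcal K$ containing an edge $w_{i-1}w_i$ or a vertex $w_i$, $1\le i\le k-1$, glued along $e$. It is flat and develops into the plane, with developed vertices smooth in $t$. At $t=0$ the developed $e$ is a straight segment, interior to the developed $N_e$ except for its ends, where it has a positive sector of $N_e$ on each side. So for small $|t|$ the straight segment between the developed points $w_0,w_k$ lies in $N_e$ and gives a geodesic $e^t$ of $P^t$, close to $e$, with length smooth in $t$.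

For small $|t|$ the $e^t$ are simple and have disjoint interiors. Away from the vertices of $\mathcal T$ this holds because distinct edges have positive distance there. Near a vertex $w$, in a cone neighborhood of radius independent of $t$, the $e^t$ are radial with directions close to those of the $e$, which are distinct. So the $e^t$ form an embedded graph with the pattern of $\mathcal T$. Each complementary region is a flat disc without vertices, with three geodesic sides and corner angles close to those of a triangle of $\mathcal T$, hence in $(0,\pi)$. Its developing map is a local homeomorphism carrying the boundary onto a triangle, so the region is a Euclidean triangle. Hence $P^t=P_{\theta(t)}$ with $\theta(t)$ smooth, $\theta(0)=\theta^*$. Develop the triangles of $\mathcal K$ in the triangle of $\mathcal T$ used for the chart at $x^*$ (and in the adjacent one if it is used), together with the $N_e$ of its edges. The developed vertices, the corners and the point $x_t$ are smooth in $t$, and so is the motion to standard position. So the chart coordinates of $x_t$ are smooth in $t$; same for $y_t$. As $\gamma_i^t$ is a geodesic close to $\gamma_i$, it is straight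 in the $i$-th strip, and $l_i(\theta(t),x_t,y_t)=l+tc_i$. Differentiating at $t=0$ shows that $c$ is in the image of the differential. This proves the statement of Step 2.

**Step 7 (measure zero).** By Step 2, near $(\theta^*,x^*,y^*)$ each set $\{l_{i_1}=\dots=l_{i_6}\}$ is a submanifold of codimension $5$ in a manifold of dimension $\dim\Theta+4$. Its projection to $\Theta$ is the smooth image of a manifold of dimension $\dim\Theta-1$, which has measure zero. Countably many such neighborhoods cover $Z$. This proves Lemma 5. $\square$

## 10. At least five, hence exactly five

**Lemma 6.** For $\theta\in\Theta$ outside the projection of $Z$, $P_\theta$ is good. Hence good polyhedral surfaces are dense in $\mathcal S\setminus\mathcal D$.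

**Proof.** Write $P=P_\theta$, realized in $\mathcal W$; so $P\notin\mathcal D_0$. Let $x,y$ be a farthest pair. Its points are non-vertices, hence flat. Let $\gamma_j$ ($j\in J$) be its segments, at most five, with vectors $w_j=(u_j,v_j)$, and let $R_j:T_x\to T_y$ be parallel transport along $\gamma_j$, so $v_j=-R_ju_j$. *Claim: $0\in\operatorname{int}\operatorname{conv}\{w_j\}$.* Lemma 1 only gives $0\in\operatorname{conv}$; the gain comes from second-order terms.

**Step 1 (moving parallel).** If the claim fails, there is $\zeta=(a,b)\ne0$ with $\langle w_j,\zeta\rangle\le0$ for all $j$. Unfolding strips as in Section 9, for small $\tau>0$ we have $d(x+\tau a,y+\tau b)=\min_jl_j(\tau)$ with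
$$l_j(\tau)=|Du_j+\tau(R_j^{-1}b-a)|,\qquad l_j'(0)=\langle u_j,R_j^{-1}b-a\rangle=-\langle v_j,b\rangle-\langle u_j,a\rangle=-\langle w_j,\zeta\rangle\ge0 .$$
If $\langle w_j,\zeta\rangle<0$, then $l_j(\tau)>D$ for small $\tau$. If $\langle w_j,\zeta\rangle=0$, then $l_j(\tau)=\sqrt{D^2+\tau^2|R_j^{-1}b-a|^2}\ge D$. Since $D$ is the diameter, $J_1=\{j:\langle w_j,\zeta\rangle=0,\ R_ja=b\}\ne\emptyset$, and $(x+\tau a,y+\tau b)$ is a farthest pair whose segments are exactly the parallel translates of the $\gamma_j$, $j\in J_1$. By Lemma 1 applied to this pair, $0\in\operatorname{conv}\{w_j:j\in J_1\}$, so $|J_1|\ge2$.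

**Step 2 (curvature count).** As $R_ja=b$ and $\zeta\ne0$, we have $a\ne0$. The surface is oriented and the $R_j$ are orientation-preserving isometries of planes, so all $R_j$ with $j\in J_1$ coincide with one $R$, and $v_j=-Ru_j$. Let $\gamma_1,\dots,\gamma_k$ be the segments of $J_1$ in counterclockwise order at $x$, and let $\Delta_i$ be the digon to the left of $\gamma_i$ and to the right of $\gamma_{i+1}$, with angles $\alpha_i,\beta_i\in(0,2\pi)$. At $y$, $\Delta_i$ occupies the sector from $v_i$ *clockwise* to $v_{i+1}$ (traveling east, $v_i$ points west, and turning clockwise from west one enters the north, the left side). But $v_{i+1}=-Ru_{i+1}$ is $v_i$ rotated *counterclockwise* by $\alpha_i$. So $\beta_i=2\pi-\alpha_i$, and $\Delta_i$ has curvature $\alpha_i+\beta_i=2\pi$. The total curvature is $4\pi$, hence $k=2$. Then $0\in\operatorname{conv}\{w_1,w_2\}$ gives $u_1=-u_2$, $v_1=-v_2$, i.e. $P\in\mathcal D_0$, a contradiction.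

**Step 3 (conclusion).** So $0\in\operatorname{int}\operatorname{conv}\{w_j\}\subset\mathbb R^4$, hence $|J|\ge5$, so $|J|=5$. The five vectors span a simplex with $0$ in its interior, and $P$ is good. By Lemma 5 such $\theta$ exist; as $P_\theta$ is realized in $\mathcal W$ and $\mathcal W\subset\mathcal S\setminus\mathcal D$ was an arbitrary nonempty open set, good surfaces are dense in $\mathcal S\setminus\mathcal D$. $\square$

## 11. From a dense set to most surfaces

**Step 1 (good surfaces control their neighbors).** Let $P\in\mathcal S\setminus\mathcal D$ be good and $n\in\mathbb N$. *There is an open neighborhood $\mathcal U_n(P)\subset\mathcal S\setminus\mathcal D$ of $P$ such that for $S\in\mathcal U_n(P)$ the set of segments joining any farthest pair of $S$ is a union of five nonempty pairwise disjoint classes of Hausdorff diameter $<1/n$.* Otherwise there are $S_k\to P$ and farthest pairs $(x_k,y_k)$ violating this for every $k$. Pass to a subsequence with $(x_k,y_k)\to(x,y)$, a farthest pair of $P$ with segments $\gamma_1,\dots,\gamma_5$. By (F2), for large $k$ every segment from $x_k$ to $y_k$ is close to exactly one $\gamma_i$, which yields disjoint classes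 of diameter $<1/n$. If for some $i$ the $i$-th class were empty for infinitely many $k$, Lemma 3 along that subsequence would put $0$ in the convex hull of at most four vertices of the simplex; this is impossible, as $0$ is an interior point. So for large $k$ the property holds, a contradiction.

**Step 2 (exactly five).** By Lemma 6, $\mathcal G_n=\bigcup\mathcal U_n(P)$, the union over good $P\in\mathcal S\setminus\mathcal D$, is open and dense in $\mathcal S\setminus\mathcal D$. Let $S\in\bigcap_n\mathcal G_n$. A farthest pair of $S$ has at least five segments. If it had six, their mutual Hausdorff distances would all be $\ge1/n$ for some $n$, contradicting the partition into five classes of diameter $<1/n$. So there are exactly five.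

**Step 3 (exactly one pair).** Let $\mathcal V_n$ be the set of $S\in\mathcal S\setminus\mathcal D$ any two of whose farthest pairs, regarded as two-point sets, have Hausdorff distance $<1/n$. It is open in $\mathcal S\setminus\mathcal D$: if $S_k\to S$ and each $S_k$ has two farthest pairs at Hausdorff distance $\ge1/n$, then by (F2) so has $S$. It is dense, because by Section 6 surfaces with a unique farthest pair are dense in $\mathcal S\setminus\mathcal D$. For $S\in\bigcap_n(\mathcal G_n\cap\mathcal V_n)$ the farthest pair is unique and is joined by exactly five segments, and the complement of this intersection in $\mathcal S\setminus\mathcal D$ is of first category. Together with Lemma 4 this proves Theorem 2. $\blacksquare$
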